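# Isometric immersions of surfaces with square-integrable second derivatives are $C^1$

## 1. A cone over a spherical curve of length $2\pi$

Take a smooth closed curve $\gamma$ on the unit sphere $S^2\subset\mathbb R^3$, parametrized by arc length, with total length exactly $2\pi$. Thus $\gamma:\mathbb R/2\pi\mathbb Z\to S^2$ and $|\gamma|=|\gamma'|=1$. Form the cone over it: in polar coordinates $(r,\theta)$ of the unit disk put
$$y(x)=r\,\gamma(\theta).$$
Then $\partial_ry=\gamma$ and $\frac1r\partial_\theta y=\gamma'$. Since $|\gamma|^2=1$ gives $\gamma\cdot\gamma'=0$, these two vectors are orthonormal. So away from the origin $Dy=\gamma\otimes e_r+\gamma'\otimes e_\theta$ satisfies $(Dy)^TDy=I$. The map $y$ lays the flat disk onto a cone without changing lengths.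

If $\gamma$ is a great circle, the cone is a flat disk. To get something else, we want $\gamma$ to lie in an open hemisphere. Consider the closed curve with polar angle $a(\tau)=\frac\pi4+s\sin4\tau$ over the azimuth $\tau\in[0,2\pi]$. For $0\le s\le\frac12$ we have $0<a<\frac\pi2$, so the curve is smooth and regular and stays in the open upper hemisphere. Its length is
$$L(s)=\int_0^{2\pi}\sqrt{16s^2\cos^2 4\tau+\sin^2a(\tau)}\,d\tau .$$
Here $L(0)=\sqrt2\,\pi<2\pi$, and $L(\tfrac12)\ge\int_0^{2\pi}2|\cos4\tau|\,d\tau=8>2\pi$. By continuity $L(s)=2\pi$ for some $s\in(0,\frac12)$. Reparametrizing by arc length gives $\gamma$.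

The gradient of this $y$ has no limit at $0$. If $Dy\to L$, then $\gamma(\theta)=Dy\,e_r$, which does not depend on $r$, would equal $Le_r(\theta)$, so $\gamma(\theta+\pi)=-\gamma(\theta)$. That is impossible for a curve in an open hemisphere.

How singular are the second derivatives? The matrix $Dy$ does not depend on $r$, and
$$\partial_\theta(Dy)=\gamma'\otimes e_r+\gamma\otimes e_\theta+\gamma''\otimes e_\theta-\gamma'\otimes e_r=(\gamma+\gamma'')\otimes e_\theta .$$
Hence $|D^2y|=\frac1r|\gamma+\gamma''|$ and
$$\int_{\rho<|x|<1}|D^2y|^2dx=\log\frac1\rho\int_0^{2\pi}|\gamma+\gamma''|^2d\theta .$$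
The last integral is positive: if $\gamma''=-\gamma$, then $\gamma=\cos\theta\,a+\sin\theta\,b$ is again odd under $\theta\mapsto\theta+\pi$. So the energy diverges, but only logarithmically, and $D^2y\in L^p$ near $0$ for every $p<2$.

These pointwise derivatives are also the weak ones. Let $w$ be bounded, smooth away from $0$, with $Dw\in L^1$ near $0$. Take cutoffs $\eta_k$ with $\eta_k=0$ on $B_{1/k}$, $\eta_k=1$ outside $B_{2/k}$, and $|D\eta_k|\le Ck$. For a test function $\varphi$,
$$\int\eta_kw\,\partial_i\varphi=-\int\eta_k\varphi\,\partial_iw-\int w\varphi\,\partial_i\eta_k ,$$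
and the last term is at most $C\int|D\eta_k|\le C/k\to0$. We use this once for $w=y$ and once for $w=Dy$. So $y\in W^{2,p}$ for all $p<2$, it is isometric for the flat metric, and it is not $C^1$.

This cone misses $W^{2,2}$ by a logarithm. Does finiteness of $\int|D^2y|^2$ exclude all such behavior, for curved metrics as well? Here is the question. Let $\Omega\subset\mathbb R^2$ be open and bounded, let $g$ be a Riemannian metric on $\Omega$, that is, a field of symmetric positive definite $2\times2$ matrices, and let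
$$\mathcal I_g^{2,2}=\Big\{y:(\Omega,g)\to\mathbb R^3:\ (Dy)^TDy=g\ \text{a.e.},\ \int_\Omega|D^2y|^2<\infty\Big\}.$$
By a result of Hornung and Velčić, if $g$ is smooth with Gaussian curvature $K(g)>0$ and $y\in\mathcal I^{2,2}_g$, then $y$ is smooth. The paper "Rigidity of nonlinear prestrained plates" states as a conjecture that if $g$ is $C^2$, with no assumption on the sign of the curvature, then every $y\in\mathcal I_g^{2,2}$ is $C^1$ in $\Omega$. We shall prove this.

## 2. Normal, second fundamental form, and the theorems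

Throughout, $y\in W^{2,2}_{loc}(\Omega;\mathbb R^3)$ and $(Dy)^TDy=g$ a.e. The norm $|\cdot|$ is Euclidean (Frobenius for matrices), and $|\cdot|_{op}$ is the operator norm. We assume:

**(H1)** For every compact $K'\subset\Omega$ there is $\Lambda\ge1$ with $\Lambda^{-2}I\le g\le\Lambda^2I$ a.e. on $K'$.

This is automatic if $g$ is continuous and positive definite. Since $|Dy\,v|^2=v^Tgv$, it gives $|Dy|_{op}\le\Lambda$ a.e. on $K'$. So $y$ is locally Lipschitz and $Dy\in W^{1,2}_{loc}\cap L^\infty_{loc}$, a class in which the product rule holds. Write $\sqrt g$ for $\sqrt{\det g}$.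

**Definition (normal, $h$, $\kappa$).** Put
$$n=\frac{\partial_1y\times\partial_2y}{\sqrt g},\qquad h_{ij}=\partial_{ij}y\cdot n\in L^2_{loc},\qquad \kappa=\frac{\det h}{\det g}.$$

The vector $\partial_1y\times\partial_2y$ lies in $W^{1,2}_{loc}\cap L^\infty_{loc}$, and its modulus is $(g_{11}g_{22}-g_{12}^2)^{1/2}=\sqrt g\ge\Lambda^{-2}$. Since $z\mapsto z/|z|$ is smooth with bounded derivative on $|z|\ge\Lambda^{-2}$, we get $n\in W^{1,2}_{loc}$ and $|n|=1$ a.e.

*Example (graphs).* Let $y(x)=(x,u(x))$ with $u$ smooth. Then $g=I+\nabla u\otimes\nabla u$, $\sqrt g=(1+|\nabla u|^2)^{1/2}$, $n=(-\nabla u,1)/\sqrt g$, $h=D^2u/\sqrt g$ and $\kappa=\det D^2u/(1+|\nabla u|^2)^2$.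

The second hypothesis is a one-sided curvature bound:

**(H2)** For every compact $K'\subset\Omega$ there is $C_0\ge0$ with $\kappa\ge-C_0$ a.e. on $K'$.

**Definition (local Dini continuity).** The metric $g$ is locally Dini continuous if for every compact $K\subset\Omega$ the modulus $\omega_K(\rho)=\sup\{|g(x)-g(x')|:x,x'\in K,\ |x-x'|\le\rho\}$ satisfies $\int_0^1\omega_K(\rho)\frac{d\rho}\rho<\infty$.

*Example.* A modulus $C\rho^\alpha$ with $\alpha>0$ is Dini. The modulus $1/\log\frac1\rho$ is not, since $\int\frac{d\rho}{\rho\log(1/\rho)}=\log\log$ diverges at $0$.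

**Theorem A.** If $g\in C^2$ and $y\in\mathcal I_g^{2,2}$, then $y\in C^1(\Omega)$.

**Theorem B.** Assume (H1) and (H2).
(a) Then $n$ is continuous, and locally $|n(x)-n(x')|\le C\big(\log\frac1{|x-x'|}\big)^{-1/2}$ for $|x-x'|$ small.
(b) If moreover $g$ is locally Dini continuous, then $y\in C^1(\Omega)$.

Theorem A will follow from Theorem B(b): a $C^2$ metric is locally Lipschitz, and Section 5 shows that it forces $\kappa$ to be locally bounded. If $y\in\mathcal I_g^{2,2}$ with $g\in C^2$, then $Dy\in L^\infty_{loc}$ and $D^2y\in L^2$, so $y\in W^{2,2}_{loc}$ as required.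

## 3. Two slow rotations

The first thing to try is an embedding theorem: $Dy\in W^{1,2}$, so is $Dy$ continuous? In two dimensions $W^{1,2}$ does not embed into $C^0$. The two examples below show that being an isometric immersion of *some* continuous metric does not repair this, and they show which hypothesis each half of the proof must use. In both, $|x|$ is small and
$$t=\log\log\frac1{|x|},\qquad \ell=\log\frac1{|x|},\qquad \nabla t=-\frac{x}{|x|^2\ell},\qquad |D^2t|\le\frac{C}{|x|^2\ell}.$$
The last bound holds because the radial derivatives are $t'=-\frac1{r\ell}$ and $t''=\frac{\ell-1}{r^2\ell^2}$. As $x\to0$, $t\to\infty$, so $\cos t$ and $\sin t$ have no limit.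

**Example 1 (the normal can rotate).** Let $y(x)=(x_1,\,x_2\cos t,\,x_2\sin t)$. Then
$$\partial_iy=\bigl(\delta_{i1},\ \delta_{i2}\cos t-x_2\sin t\,\partial_it,\ \delta_{i2}\sin t+x_2\cos t\,\partial_it\bigr),\qquad g=I+x_2^2\,\nabla t\otimes\nabla t=I+O(\ell^{-2}).$$
So $g$ is continuous and positive definite near $0$. The second derivatives are bounded by $C(|\nabla t|+|x||\nabla t|^2+|x||D^2t|)\le\frac{C}{|x|\ell}$, and $\int\frac{1}{r^2\ell^2}r\,dr=\int\frac{dr}{r\log^2(1/r)}<\infty$. By the cutoff argument of Section 1, $y\in W^{2,2}$ near $0$. But $n=(0,-\sin t,\cos t)+o(1)$ has no limit. By Theorem B(a), $\kappa$ must therefore be unbounded below near $0$. Continuity of $n$ thus needs a curvature hypothesis.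

**Example 2 (the gradient can rotate in its plane).** Let $\mathcal R(t)\in SO(2)$ be the rotation by $t$, let $T$ be the rotation by $\frac\pi2$, so $\mathcal R'=\mathcal RT$, and let $y(x)=(\mathcal R(t)x,0)$. Then $D(\mathcal R(t)x)=\mathcal R(t)(I+Tx\otimes\nabla t)$ and
$$g=I+Tx\otimes\nabla t+\nabla t\otimes Tx+|x|^2\nabla t\otimes\nabla t .$$
As $\nabla t$ is parallel to $x$, the determinant of $I+Tx\otimes\nabla t$ is $1+\nabla t\cdot Tx=1$. So $n\equiv e_3$, $h\equiv0$ and $\kappa\equiv0$. As in Example 1, $y\in W^{2,2}$ near $0$. Yet $Dy$ equals $\mathcal R(t)$ (with a zero third row) up to $O(1/\ell)$, so it has no limit. Here $g=I+O(1/\ell)$ and $|Dg|\le\frac{C}{|x|\ell}$. Let $|x-x'|\le\rho$ with $\rho$ small. If $|x|\le2\rho$, both points lie in $B_{3\rho}$ and $|g(x)-g(x')|\le C/\log\frac1{3\rho}$. If $|x|>2\rho$, the segment from $x$ to $x'$ stays outside $B_\rho$, and the bound on $Dg$ gives $C\rho\cdot\frac1{\rho\log(1/\rho)}$. So $g$ has modulus of continuity $C/\log\frac1\rho$. In the basis $(e_r,e_\theta)$ the off-diagonal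 entries of $g$ are $-1/\ell$, so the modulus is also at least $\sqrt2/\log\frac1\rho$, which is not Dini. Even with a constant normal, continuity of $g$ does not give continuity of $Dy$.

The proof therefore has two parts: continuity of $n$ from the curvature bound, and continuity of the tangential part of $Dy$ from the regularity of $g$.

## 4. Sobolev maps on disks: composition, circles, counting preimages

We recall three standard facts, with their short proofs.

**(F1)** Let $w\in W^{1,2}(B_r;\mathbb R^m)\cap L^\infty$ and let $\Phi:\mathbb R^m\to\mathbb R$ be Lipschitz on bounded sets. Then $\Phi(w)\in W^{1,2}(B_r)$, and its trace on $\partial B_r$ is $\Phi$ of the trace of $w$. For $\Phi\in C^1$ the usual chain rule holds.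

To see this, change $\Phi$ outside a ball containing the values of $w$, so that it is globally Lipschitz. Take $w_k\in C^\infty(\overline{B_r})$ with $w_k\to w$ in $W^{1,2}$. Then $\Phi(w_k)$ is bounded in $W^{1,2}$ and converges to $\Phi(w)$ in $L^2$, hence weakly in $W^{1,2}$, so the traces of $\Phi(w_k)$ converge weakly in $L^2(\partial B_r)$ to the trace of $\Phi(w)$. But these traces are $\Phi(w_k|_{\partial B_r})$, which converge in $L^2(\partial B_r)$ to $\Phi$ of the trace of $w$. The chain rule for $C^1$ functions with bounded derivative is classical.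

**(F2)** Let $w\in W^{1,2}$ near $\overline{B_{2R}(x_0)}$. For a.e. $r\in(0,2R)$ the trace of $w$ on $\partial B_r(x_0)$ has an absolutely continuous representative whose tangential derivative is a.e. bounded by $|Dw|$.

Mollify: $w_k\to w$ in $W^{1,2}(B_{2R})$. By Fubini, for a subsequence and a.e. $r$, $w_k\to w$ and $Dw_k\to Dw$ in $L^2(\partial B_r)$. For such $r$ the functions $w_k|_{\partial B_r}$ converge in $W^{1,2}(\partial B_r)$, hence uniformly, to an absolutely continuous function whose tangential derivative is the tangential component of $Dw$. They also converge in $L^2(\partial B_r)$ to the trace of $w$.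

**(F3) Area formula.** Let $F\in W^{1,2}(B_r;\mathbb R^2)$, with a fixed representative. There is a null set $Z\subset B_r$ such that for all measurable $E\subset B_r$ and all Borel $\rho\ge0$
$$\int_E\rho(F)\,|\det DF|\,dx=\int_{\mathbb R^2}\rho(z)\,\#\{x\in E\setminus Z:\ F(x)=z\}\,dz .$$

By Lusin-type approximation there are Lipschitz maps $F_k$ with $|\{F\ne F_k\}|<\frac1k$, and $DF=DF_k$ a.e. on $\{F=F_k\}$ because the derivative of $F-F_k$ vanishes a.e. on its zero set. So, up to a null set $Z$, $B_r$ is a countable disjoint union of measurable sets, on each of which $F$ is one of the $F_k$ and $DF=DF_k$. Apply the Lipschitz area formula on the intersection of $E$ with each piece, and sum.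

*Example.* For $F(z)=z^2$ on the unit disk of $\mathbb C$, $\det DF=4|z|^2$ and $\int_{B_1}4|x|^2dx=2\pi$. The right side is also $2\pi$, because almost every point of the disk has two preimages.

## 5. The Gauss equation at the level $W^{2,2}$

This section connects $\kappa$, defined from second derivatives of $y$, with the Jacobian of $n$ and with the metric.

**Lemma 1.** Assume (H1).
(a) A.e. in $\Omega$, $h$ is symmetric, $\partial_in\cdot\partial_jy=-h_{ij}$ and $\partial_1n\times\partial_2n=\kappa\sqrt g\,n$. Moreover $\kappa\in L^1_{loc}$.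
(b) With $\Gamma_{ij}^k=\frac12g^{kl}(\partial_ig_{jl}+\partial_jg_{il}-\partial_lg_{ij})$, in the sense of distributions,
$$\det h=\partial_{12}g_{12}-\tfrac12\partial_{11}g_{22}-\tfrac12\partial_{22}g_{11}-g_{kl}\bigl(\Gamma_{11}^k\Gamma_{22}^l-\Gamma_{12}^k\Gamma_{12}^l\bigr).$$
In particular, if $g\in C^2$, then $\kappa$ equals a continuous function a.e., so $\kappa\in L^\infty_{loc}$.

**Proof of (a).** Symmetry of $h$ is $\partial_{ij}y=\partial_{ji}y$. Differentiating $n\cdot\partial_jy=0$ gives $\partial_in\cdot\partial_jy=-h_{ij}$, and $|n|^2=1$ gives $\partial_in\cdot n=0$. Hence $\partial_in=-h_{ik}g^{kl}\partial_ly$: both sides are tangential and have the same product with each $\partial_jy$. Taking the cross product,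
$$\partial_1n\times\partial_2n=\det(hg^{-1})\,\partial_1y\times\partial_2y=\kappa\sqrt g\,n .$$
Finally $|\kappa|\sqrt g=|\partial_1n\times\partial_2n|\le\frac12|Dn|^2\in L^1_{loc}$, and $\sqrt g$ is locally bounded below.

**Proof of (b).** For smooth $y$ with $g=(Dy)^TDy$, the third derivatives cancel in
$$\partial_{11}y\cdot\partial_{22}y-|\partial_{12}y|^2=\partial_1(\partial_1y\cdot\partial_{22}y)-\partial_2(\partial_1y\cdot\partial_{12}y).$$
Also $\partial_1y\cdot\partial_{22}y=\partial_2g_{12}-\partial_{12}y\cdot\partial_2y=\partial_2g_{12}-\frac12\partial_1g_{22}$ and $\partial_1y\cdot\partial_{12}y=\frac12\partial_2g_{11}$. Therefore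
$$\partial_{11}y\cdot\partial_{22}y-|\partial_{12}y|^2=\partial_{12}g_{12}-\tfrac12\partial_{11}g_{22}-\tfrac12\partial_{22}g_{11}.\tag{5.1}$$
For our $y$ take mollifications $y_\epsilon\to y$ in $W^{2,2}(\Omega')$, $\Omega'\Subset\Omega$. The left side of (5.1) for $y_\epsilon$ is quadratic in $D^2y_\epsilon$ and converges in $L^1(\Omega')$. Also $(Dy_\epsilon)^TDy_\epsilon\to g$ in $L^1(\Omega')$, so the right side converges in distributions. Hence (5.1) holds for $y$ in distributions.

Next, $g=(Dy)^TDy\in W^{1,2}_{loc}\cap L^\infty_{loc}$, and differentiating $g_{ij}=\partial_iy\cdot\partial_jy$ and combining the three permutations gives $\partial_{ij}y\cdot\partial_ly=\frac12(\partial_ig_{jl}+\partial_jg_{il}-\partial_lg_{ij})=g_{lk}\Gamma_{ij}^k$ a.e. So $\partial_{ij}y=\Gamma^k_{ij}\partial_ky+h_{ij}n$, and since $n\perp\partial_ky$, the left side of (5.1) equals $\det h+g_{kl}(\Gamma_{11}^k\Gamma_{22}^l-\Gamma_{12}^k\Gamma_{12}^l)$. This is the formula. If $g\in C^2$, it says that the function $\det h\in L^1_{loc}$ equals a continuous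 function as a distribution, hence a.e. Dividing by the continuous positive function $\det g$ gives the claim for $\kappa$. $\square$

So for $g\in C^2$ the hypotheses (H1) and (H2) hold and $g$ is locally Lipschitz. From here on it suffices to prove Theorem B.

## 6. Covering numbers, a dent, and a quarter turn

Since $|Dn|^2$ is integrable in the plane, every small disk contains concentric circles on which $n$ oscillates little (Section 8 makes this precise). The difficulty is passing from the circle to the disk it bounds: we need a kind of maximum principle for $n$.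

**The positive-curvature argument.** Let $n$ be close to $e=e_3$ on $\partial B_r$, and look at the central projection $p(n)=-(n_1,n_2)/n_3$ of the Gauss map. For a graph, $p(n)=\nabla u$, and its Jacobian is $\det D^2u$. Suppose $\kappa>0$, so that the Jacobian is positive. The map $p(n)$ sends $\partial B_r$ into a small disk about $0$. In an annulus around that disk, the number of preimages, counted with the sign of the Jacobian, is constant. Since the Jacobian is positive, this is the honest number of preimages. If it were at least $1$, the image would cover the annulus, and the integral of the Jacobian would be at least the area of the annulus. But that integral is small when $r$ is small, so the number is $0$, no value lies in the annulus, and $p(n)$ cannot leave the small disk.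

**Where it breaks.** If $\kappa$ changes sign, the signed number of preimages can be $0$ without preimages being absent. Consider the dent $u(x)=(1-|x|^2)^2$ on $B_1$. With $r=|x|$, $\nabla u=-4r(1-r^2)e_r$ and $\det D^2u=\frac{u'u''}r=16(1-r^2)(1-3r^2)$. On $\partial B_1$, $\nabla u=0$, so $n=e_3$ there. Inside, each $z$ with $0<|z|<\frac{8}{3\sqrt3}$ has exactly two preimages under $\nabla u$, one with $r<\frac1{\sqrt3}$ and Jacobian positive, one with $r>\frac1{\sqrt3}$ and Jacobian negative. The signed count is $0$ and the honest count is $2$.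

The dent also shows how good an estimate can be. The rescaled dent $u_\rho(x)=\rho^2(1-|x|^2/\rho^2)^2$ on $B_\rho$ has the same values of $\det D^2u$, at least $-\frac{16}3$ (the minimum, at $r^2=\frac23$). So its curvature is at least $-\frac{16}3$ for every $\rho$. On the boundary $n=e_3$, but inside $|\nabla u_\rho|$ reaches $\frac{8\rho}{3\sqrt3}$. Under a lower curvature bound, an estimate for $n$ inside must allow an error proportional to the radius.

**Making the Jacobian positive.** An error of order $r$ suggests adding a term of size $r$ to $p(n)$. For a graph, try $F=\nabla u+\delta Bx$ with a constant matrix $B$. Then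
$$\det(D^2u+\delta B)=\det D^2u+\delta\,\mathrm{cof}(D^2u):B+\delta^2\det B .$$
The obvious choice $B=I$ gives the mixed term $\delta\Delta u$, which has no sign and no bound. The mixed term vanishes for *every* symmetric $D^2u$ exactly when $B$ is antisymmetric, because cofactor matrices of symmetric $2\times2$ matrices run through all symmetric matrices. So take the quarter turn
$$J(q_1,q_2)=(q_2,-q_1),\qquad \det(D^2u+\delta J)=\det D^2u+\delta^2 .$$
For $\delta^2>C_0$ and $\det D^2u\ge-C_0$ the Jacobian is positive. For the dent, $|F|^2=r^2\bigl(16(1-r^2)^2+\delta^2\bigr)$, and its derivative in $s=r^2$ is $16(1-s)(1-3s)+\delta^2$, positive once $\delta^2>\frac{16}3$. So $|F|$ does attain its maximum on the boundary.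

A general immersion is not given as a graph, and $p(n)$ is not a gradient in the variable $x$. The remedy is to use, in place of $x$, the tangential coordinates $\psi$ of the surface point $y$ itself. Then the mixed term is a multiple of $\sum_idn_i\wedge dy^i$, which vanishes because $h$ is symmetric. The next section does this at the regularity we have.

## 7. The oscillation lemma

Fix a compact $K'\subset\Omega$. Let $d=\min\{1,\frac14\mathrm{dist}(K',\partial\Omega)\}$ and $K''=\{x:\mathrm{dist}(x,K')\le2d\}$, a compact subset of $\Omega$. Let $\Lambda$ and $C_0$ be the constants of (H1) and (H2) on $K''$, and put $\delta=(4C_0+1)^{1/2}\ge1$.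

**Lemma 2.** Let $B_r=B_r(x_0)$ with $\overline{B_r}\subset K''$, let $e\in S^2$ and $0\le\varepsilon\le\frac14$, and suppose that the trace of $n$ satisfies $|n-e|\le\varepsilon$ a.e. on $\partial B_r$. Set
$$R_1=2\varepsilon+\delta\Lambda r,\qquad a=\int_{B_r}(3|\kappa|+\delta^2+1)\sqrt g\,dx,\qquad R_2=\bigl(R_1^2+a/\pi\bigr)^{1/2},$$
and assume $\delta\Lambda r\le\frac14$ and $R_2\le\frac12$. Then $|n-e|\le2\varepsilon+2\delta\Lambda r$ a.e. in $B_r$.

The annulus $R_1<|z|<R_2$ has area exactly $a$. The number $a$ is chosen to exceed the total Jacobian available.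

**Set-up: the map $F$ and its cutoffs.** We define $F$ where the projection makes sense, and extend it to a Sobolev map on all of $B_r$. Choose a positively oriented orthonormal basis $e_1,e_2,e_3=e$. Write $n_i=n\cdot e_i$, $y^i=(y-y(x_0))\cdot e_i$ and $\psi=(y^1,y^2)$. As $y$ is $\Lambda$-Lipschitz on $B_r$, $|\psi|\le\Lambda r$, so $\delta|\psi|\le\frac14$ on $\overline{B_r}$. For $\nu\in\mathbb R^3$ with $\nu_3>0$ put $p(\nu)=-(\nu_1,\nu_2)/\nu_3$. If $|\nu|=1$, then $\nu_3=(1+|p(\nu)|^2)^{-1/2}$. Where $n_3>0$ set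
$$F=p(n)+\delta J\psi=(p_1+\delta y^2,\ p_2-\delta y^1).$$
Let $U=\{x\in B_r:n_3>1/\sqrt2\}$. Choose $\zeta\in C^\infty(\mathbb R)$ with $\zeta=1$ on $[1/\sqrt2,\infty)$ and $\zeta=0$ on $(-\infty,\frac12]$, and put
$$\tilde F=\zeta(n_3)\,p(n)+\delta J\psi .$$
Since $\nu\mapsto\zeta(\nu_3)p(\nu)$ is smooth on $\mathbb R^3$, (F1) gives $\tilde F\in W^{1,2}(B_r;\mathbb R^2)$. On $U$ we have $\tilde F=F$, and a.e. on $U$ the derivative $D\tilde F$ is the formal derivative of $F$, because there $\zeta=1$ and $\zeta'=0$. Next,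
$$0<n_3<\tfrac45\ \Longrightarrow\ |p(n)|=\sqrt{n_3^{-2}-1}>\tfrac34\ \Longrightarrow\ |F|>\tfrac34-\tfrac14=\tfrac12\ge R_2 .\tag{7.1}$$
So whatever we cut off in the range $n_3<\frac45$ is invisible in the disk $|z|\le R_2$. Fix $\chi\in C^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi=1$ on $[\frac45,\infty)$ and $\chi=0$ on $(-\infty,\frac34]$.

On $\partial B_r$, by (F1), the traces satisfy $|n|=1$ and $n_3=1-\frac12|n-e|^2\ge1-\frac1{32}$ a.e. So $|p(n)|\le|n-e|/n_3\le\frac{32}{31}\varepsilon\le2\varepsilon$, and
$$n_3\ge\tfrac{31}{32},\qquad |F|\le R_1\qquad\text{a.e. on }\partial B_r .\tag{7.2}$$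

**Step 1: the Jacobian is positive.** The aim is that a.e. on $U$
$$\det D\tilde F=\sqrt g\,(\kappa n_3^{-3}+\delta^2n_3),\qquad 0<\det D\tilde F\le(3|\kappa|+\delta^2)\sqrt g .\tag{7.3}$$
Expanding $(dp_1+\delta\,dy^2)\wedge(dp_2-\delta\,dy^1)$,
$$dF^1\wedge dF^2=dp_1\wedge dp_2-\delta\,(dp_1\wedge dy^1+dp_2\wedge dy^2)+\delta^2\,dy^1\wedge dy^2 .$$
Write $dx=dx_1\wedge dx_2$. We compute the three terms.

The last term: $dy^1\wedge dy^2=(\partial_1y\times\partial_2y)_3\,dx=\sqrt g\,n_3\,dx$.

The first term: from $dp_i=-\frac{dn_i}{n_3}+\frac{n_i\,dn_3}{n_3^2}$ and Lemma 1(a),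
$$dp_1\wedge dp_2=n_3^{-3}\bigl(n_3\,dn_1\wedge dn_2+n_2\,dn_3\wedge dn_1+n_1\,dn_2\wedge dn_3\bigr)=n_3^{-3}\,n\cdot(\partial_1n\times\partial_2n)\,dx=\kappa n_3^{-3}\sqrt g\,dx .$$

The mixed term: $n\cdot\partial_jy=0$ means $n_1dy^1+n_2dy^2=-n_3dy^3$. Hence
$$\sum_{i\le2}dp_i\wedge dy^i=-\frac1{n_3}\sum_{i\le2}dn_i\wedge dy^i+\frac1{n_3^2}\,dn_3\wedge(-n_3\,dy^3)=-\frac1{n_3}\sum_{i=1}^3dn_i\wedge dy^i ,$$
and
$$\sum_{i=1}^3dn_i\wedge dy^i=(\partial_1n\cdot\partial_2y-\partial_2n\cdot\partial_1y)\,dx=(-h_{12}+h_{21})\,dx=0 .$$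
This gives the formula in (7.3). On $U$, $n_3^{-3}\le2^{3/2}<3$ and $n_3\le1$, so the upper bound holds. Also $n_3^{-4}\le4$ on $U$, so $\kappa n_3^{-4}\ge-4C_0$ and
$$\det D\tilde F=\sqrt g\,n_3(\kappa n_3^{-4}+\delta^2)\ge\sqrt g\,n_3(\delta^2-4C_0)=\sqrt g\,n_3>0 .$$

**Step 2: an integral identity in the annulus.** This step expresses, without continuity, that the covering number cannot change inside an annulus that $F(\partial B_r)$ avoids. Let $A=\{z\in\mathbb R^2:R_1<|z|<R_2\}$, so $|A|=a>0$. We claim
$$\int_U(\partial_1\lambda_2-\partial_2\lambda_1)(\tilde F)\,\det D\tilde F\,dx=0\qquad\text{for all }\lambda=(\lambda_1,\lambda_2)\in C_c^\infty(A;\mathbb R^2).\tag{7.4}$$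
Put $l_i=\chi(n_3)\,\lambda_i(p(n)+\delta J\psi)$, understood as $0$ where $n_3\le\frac34$. This is a smooth function of $(n,\psi)\in\mathbb R^5$, so $l_i\in W^{1,2}(B_r)\cap L^\infty$ and
$$dl_i=\chi'(n_3)\,\lambda_i(F)\,dn_3+\chi(n_3)\,\partial_j\lambda_i(F)\,dF^j .$$
We check that
$$dl_i=\mathbf 1_U\,\partial_j\lambda_i(\tilde F)\,d\tilde F^j\qquad\text{a.e.}\tag{7.5}$$
Where $n_3\ge\frac45$, we are in $U$ with $\chi=1$ and $\chi'=0$, and $F=\tilde F$. Where $\frac34<n_3<\frac45$, (7.1) gives $|F|>R_2$, so $\lambda_i$ and $\partial_j\lambda_i$ vanish at $F=\tilde F$, and both sides are $0$. Where $1/\sqrt2<n_3\le\frac34$, the left side is $0$ because of $\chi$, and the right side is $0$ by (7.1). Where $n_3\le1/\sqrt2$, both sides are $0$.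

By (F1), the trace of $l_i$ is $\chi(n_3)\lambda_i(F)$ with boundary values satisfying $|F|\le R_1$ by (7.2). Since $\lambda_i$ vanishes there, $l_i$ has zero trace and $l_i\in W^{1,2}_0(B_r)$. For $l\in C_c^\infty(B_r)$,
$$\int_{B_r}dl\wedge d\tilde F^i=\int_{B_r}(\partial_1l\,\partial_2\tilde F^i-\partial_2l\,\partial_1\tilde F^i)\,dx=-\int_{B_r}\tilde F^i(\partial_{21}l-\partial_{12}l)\,dx=0 .$$
The left side is continuous in $l$ for the $W^{1,2}$ norm, so it vanishes for $l\in W_0^{1,2}(B_r)$, in particular for $l=l_i$. Summing over $i$ and inserting (7.5), the terms with $j=i$ drop out, and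
$$0=\sum_i\int_{B_r}dl_i\wedge d\tilde F^i=\int_U\bigl(\partial_2\lambda_1(\tilde F)\,d\tilde F^2\wedge d\tilde F^1+\partial_1\lambda_2(\tilde F)\,d\tilde F^1\wedge d\tilde F^2\bigr),$$
which is (7.4).

**Step 3: the annulus is not hit.** We show that $U'=U\cap\tilde F^{-1}(A)$ is a null set. As $\det D\tilde F>0$ a.e. on $U'$, (F3) with $E=U'$ gives
$$\int_{U'}\rho(\tilde F)\,\det D\tilde F\,dx=\int_A\rho(z)\,N(z)\,dz,\qquad N(z)=\#\{x\in U'\setminus Z:\tilde F(x)=z\},$$
for Borel $\rho\ge0$. With $\rho\equiv1$ the left side is finite, so $N\in L^1(A)$ and the formula holds for all bounded Borel $\rho$. Taking $\rho=\partial_1\lambda_2-\partial_2\lambda_1$, (7.4) becomes $\int_AN(\partial_1\lambda_2-\partial_2\lambda_1)\,dz=0$. With $\lambda=(0,\varphi)$ and $\lambda=(\varphi,0)$ we see that $N$ has zero distributional gradient in the connected set $A$. So $N=D_0$ a.e. for a constant $D_0$. Since $N$ takes values in $\{0,1,2,\dots\}\cup\{\infty\}$ and is integrable, $D_0$ is a nonnegative integer. By (7.3),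
$$D_0\,|A|=\int_{U'}\det D\tilde F\,dx\le\int_{B_r}(3|\kappa|+\delta^2)\sqrt g\,dx<a=|A| ,$$
so $D_0=0$. Then $\int_{U'}\det D\tilde F\,dx=0$ with a positive integrand, so $|U'|=0$.

**Step 4: the values stay in the inner disk.** We know that $|F|$ a.e. avoids $(R_1,R_2)$ on $U$. To conclude that it stays below $R_1$ everywhere, we use that a Sobolev function with two values is constant. Let $\sigma(t)=\min\{\max\{t,R_1\},R_2\}$ and
$$s=R_2+\chi(n_3)\bigl(\sigma(|p(n)+\delta J\psi|)-R_2\bigr),$$
understood as $R_2$ where $n_3\le\frac34$. This is a function of $(n,\psi)\in\mathbb R^5$ that is Lipschitz on bounded sets, since $p$ is smooth with derivative bounded on bounded sets where $\nu_3\ge\frac34$, and $\chi$ vanishes for $\nu_3\le\frac34$. So $s\in W^{1,2}(B_r)$ by (F1). By (7.1), $s=R_2$ where $n_3<\frac45$. Where $n_3\ge\frac45$, $s=\sigma(|F|)$. As $|U'|=0$, $s\in\{R_1,R_2\}$ a.e. Since $Ds=0$ a.e. on each level set of $s$, $Ds=0$ a.e. and $s$ is constant. By (7.2) its trace is $R_1$, so $s=R_1$ a.e. As $R_1<R_2$, this says that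 $n_3\ge\frac45$ and $|F|\le R_1$ a.e. in $B_r$. Then
$$|p(n)|\le|F|+\delta|\psi|\le R_1+\delta\Lambda r=2\varepsilon+2\delta\Lambda r ,$$
and, since $(1+\tau)^{-1/2}\ge1-\frac\tau2$ for $\tau\ge0$ by convexity,
$$|n-e|^2=2(1-n_3)=2\bigl(1-(1+|p(n)|^2)^{-1/2}\bigr)\le|p(n)|^2 .\qquad\square$$

## 8. Good circles and the continuity of the normal

This section proves Theorem B(a). It also records a bound on the oscillation of $n$ whose *squares* are summable over dyadic radii, which Section 9 needs.

**Step 1: choosing the circle.** Let $x_0\in K'$ and $0<R\le d$, so $\overline{B_{2R}(x_0)}\subset K''$. By (F2) and (F1), for a.e. $r\in(R,2R)$ the trace of $n$ on $\partial B_r(x_0)$ is absolutely continuous and $S^2$-valued, with oscillation at most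
$$\int_{\partial B_r}|Dn|\le\Big(2\pi r\int_{\partial B_r}|Dn|^2\Big)^{1/2}.$$
The set of $r\in(R,2R)$ with $\int_{\partial B_r}|Dn|^2\le\frac1R\int_{B_{2R}\setminus B_R}|Dn|^2$ has positive measure, because the right side is the average of the left side over $(R,2R)$. So we may choose $r$ with both properties. Let $e$ be the value of $n$ at one point of $\partial B_r$. As $r<2R$,
$$|n-e|\le\varepsilon:=\Big(4\pi\int_{B_{2R}(x_0)\setminus B_R(x_0)}|Dn|^2\Big)^{1/2}\qquad\text{on }\partial B_r(x_0).$$

**Step 2: applying Lemma 2.** The functions $|Dn|^2$, $|\kappa|\sqrt g$ and $\sqrt g$ are in $L^1(K'')$. By absolute continuity of the integral, $\varepsilon$, $\delta\Lambda r$, $R_1$ and $a$ tend to $0$ as $R\to0$, uniformly in $x_0\in K'$. So there is $R_0\in(0,d]$ such that the hypotheses of Lemma 2 hold for all $x_0\in K'$, all $R\le R_0$ and this choice of $r$. The lemma gives $|n-e|\le2\varepsilon+2\delta\Lambda r\le2\varepsilon+4\delta\Lambda R$ a.e. in $B_R(x_0)$. Hence the essential diameter of $n(B_R(x_0))$ is at most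
$$\varepsilon_R(x_0):=4\varepsilon+8\delta\Lambda R,\qquad \varepsilon_R(x_0)^2\le C\Big(\int_{B_{2R}(x_0)\setminus B_R(x_0)}|Dn|^2+R^2\Big),\tag{8.1}$$
and this tends to $0$ as $R\to0$, uniformly in $x_0\in K'$.

**Step 3: continuity.** If $x\in K'$ and $x'\in B_R(x)$ are Lebesgue points of $n$, their values are limits of averages of $n$ over small disks in $B_R(x)$, so $|n(x)-n(x')|\le\varepsilon_R(x)$. Thus $n$ is uniformly continuous on its Lebesgue points in $K'$. As $K'$ is arbitrary, $n$ has a continuous representative on $\Omega$, which we use from now on, and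
$$|n(x)-n(x_0)|\le\varepsilon_R(x_0)\qquad\text{for }x_0\in K',\ R\le R_0,\ x\in B_R(x_0).\tag{8.2}$$

**Step 4: the modulus of continuity.** Here we choose the circle in a longer range of radii. Put $E=\int_{K''}|Dn|^2$. For $x_0\in K'$ and small $\rho$,
$$\int_\rho^{\sqrt\rho}\Big(r\int_{\partial B_r(x_0)}|Dn|^2\Big)\frac{dr}r\le E,\qquad\int_\rho^{\sqrt\rho}\frac{dr}r=\tfrac12\log\tfrac1\rho .$$
So a set of positive measure of $r\in(\rho,\sqrt\rho)$ satisfies $r\int_{\partial B_r}|Dn|^2\le2E/\log\frac1\rho$. For a.e. such $r$, $n$ oscillates on $\partial B_r$ by at most $(4\pi E/\log\frac1\rho)^{1/2}=C(\log\frac1\rho)^{-1/2}$. For $\rho$ small, uniformly in $x_0\in K'$, Lemma 2 applies on $B_r(x_0)$ with this bound as $\varepsilon$, because $r\le\sqrt\rho$. It gives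
$$\operatorname{osc}_{B_\rho(x_0)}n\le C\Big(\log\frac1\rho\Big)^{-1/2}+C\sqrt\rho\le C'\Big(\log\frac1\rho\Big)^{-1/2}.$$
Taking $\rho=2|x-x'|$ and $x_0=x$ proves the estimate of Theorem B(a), since $\log\frac1{2t}\ge\frac12\log\frac1t$ for $t\le\frac14$. $\square$

## 9. Averages of the gradient on shrinking ellipses

**The planar flat case.** Suppose $g=I$ and $n\equiv e_3$. Then $y^3$ is constant (take $\Omega$ connected), and $\psi=(y^1,y^2)$ satisfies $(D\psi)^TD\psi=I$ and $\det D\psi=1$, so $D\psi\in SO(2)$ a.e. These are the Cauchy–Riemann equations, so $\psi^1,\psi^2$ are harmonic. From $|\nabla\psi^1|^2=1$ we get $0=\Delta|\nabla\psi^1|^2=2|D^2\psi^1|^2$, and likewise for $\psi^2$. So $\psi$ is affine. The quantitative version is the rigidity theorem of Friesecke, James and Müller (Comm. Pure Appl. Math. 55 (2002), Theorem 3.1): for a ball $B$ and $f\in W^{1,2}(B;\mathbb R^2)$ there is $Q\in SO(2)$ with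
$$\|Df-Q\|_{L^2(B)}\le C\,\|\mathrm{dist}(Df,SO(2))\|_{L^2(B)} .$$
By scaling and translation, $C$ is the same for all balls.

**Why the direct summation fails.** One would average $Dy$ over $B_{R_j}(x_0)$, $R_j=2^{-j}R_*$, and show that consecutive averages differ by a summable amount. In $B_{R_j}$ the surface is tilted against its tangent plane at $x_0$ by about $\varepsilon_{R_j}(x_0)$, so comparing $Dy$ with a fixed isometry onto that plane costs a *first* power of $\varepsilon_{R_j}$ at every scale. But (8.1) gives only $\sum_j\varepsilon_{R_j}^2<\infty$, which does not rule out $\varepsilon_{R_j}\sim\frac1j$. The way out is to split $Dy$ with respect to the fixed vector $N=n(x_0)$. The component of $Dy$ along $N$ is of order $\varepsilon_{R_j}$, but it tends to zero by itself, so it need not be summed. The tangential component has to be summed, but its defect from being an isometry is *quadratic* in the tilt, like the shortening of a slightly inclined stick. So only $\varepsilon_{R_j}^2$ enters the sum.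

**Notation.** Let $g$ be locally Dini continuous and write $\omega=\omega_{K''}$, so $\int_0^1\omega(\rho)\frac{d\rho}\rho<\infty$. (For $g\in C^2$ this holds: $\omega$ is bounded, and $\omega(\rho)\le C\rho$ for $\rho<\frac12\mathrm{dist}(K'',\partial\Omega)$, since then segments joining points of $K''$ at distance at most $\rho$ stay in a fixed compact subset of $\Omega$.) For $x_0\in K'$ let $S=g(x_0)^{1/2}$, $N=n(x_0)$ and
$$E_R=E_R(x_0)=x_0+S^{-1}B_R(0)\subset B_{\Lambda R}(x_0),\qquad A_R(x_0)=\frac1{|E_R|}\int_{E_R}Dy\,dx .$$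
The inclusion holds because $S\ge\Lambda^{-1}I$. We consider only $R\le R_*$, where $\Lambda R_*\le R_0$ and $\varepsilon_{\Lambda R}(x_0)\le\frac12$ for all $R\le R_*$ and $x_0\in K'$. Write $\varepsilon=\varepsilon_{\Lambda R}(x_0)$, so that $|n-N|\le\varepsilon$ on $E_R$ by (8.2). Constants $C$ do not depend on $x_0\in K'$ or on $R$.

For fixed $R$, $A_R$ is continuous on $K'$: $S$ depends continuously on $x_0$, hence so do $|E_R(x_0)|=\pi R^2/\det S$ and $\mathbf 1_{E_R(x_0)}\in L^1$, and $Dy\in L^\infty(K'')$.

**Step 1: the tangential part is nearly an isometry.** Let $(e_1,e_2,N)$ be a positively oriented orthonormal basis, $\psi=(y\cdot e_1,y\cdot e_2)$ and $M=D\psi\,S^{-1}$. Since $\partial_iy\cdot n=0$, we have $\partial_iy\cdot N=\partial_iy\cdot(N-n)$, so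
$$|D(y\cdot N)|\le\Lambda\varepsilon\qquad\text{on }E_R .\tag{9.1}$$
From $g=(D\psi)^TD\psi+D(y\cdot N)\otimes D(y\cdot N)$,
$$M^TM-I=S^{-1}\bigl(g-g(x_0)\bigr)S^{-1}-S^{-1}\bigl(D(y\cdot N)\otimes D(y\cdot N)\bigr)S^{-1},$$
so
$$|M^TM-I|\le C\eta_R\quad\text{on }E_R,\qquad \eta_R=\eta_R(x_0):=\omega(\Lambda R)+\varepsilon_{\Lambda R}(x_0)^2 .$$
Also $\det D\psi=(\partial_1y\times\partial_2y)\cdot N=\sqrt g\,n\cdot N>0$, because $n\cdot N=1-\frac12|n-N|^2\ge1-\frac12\varepsilon^2>0$. So $\det M>0$, and in the polar decomposition $M=Q_0(M^TM)^{1/2}$ the factor $Q_0$ is in $SO(2)$. For $t\ge0$, $|t-1|\le|t-1|(t+1)=|t^2-1|$. Applying this to the eigenvalues of $(M^TM)^{1/2}$,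
$$\mathrm{dist}(M,SO(2))\le|(M^TM)^{1/2}-I|\le|M^TM-I|\le C\eta_R\qquad\text{a.e. on }E_R .$$

**Step 2: comparing two consecutive scales.** Rigidity turns Step 1 into closeness to a single matrix. Put $f(z)=\psi(S^{-1}z)$ on the ball $B_R(Sx_0)=SE_R$. Then $Df(Sx)=M(x)$, and the rigidity theorem gives $Q\in SO(2)$ (depending on $R$) with average of $|M-Q|^2$ over $E_R$ at most $C\eta_R^2$. As $D\psi-QS=(M-Q)S$ and $|S|_{op}\le\Lambda$,
$$\frac1{|E_R|}\int_{E_R}|D\psi-QS|^2dx\le C\eta_R^2 .$$
Let $P$ be the orthogonal projection of $\mathbb R^3$ onto $N^\perp$, identified with $\mathbb R^2$ via $e_1,e_2$, so $PA_R$ is the average of $D\psi$ over $E_R$. By Cauchy–Schwarz, $|PA_R-QS|\le C\eta_R$. Since $E_{R/2}\subset E_R$ with area ratio $\frac14$, the average of $|D\psi-QS|^2$ over $E_{R/2}$ is at most four times that over $E_R$, so $|PA_{R/2}-QS|\le C\eta_R$ with the same $Q$. Together with (9.1),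
$$|P(A_R-A_{R/2})|\le C\eta_R,\qquad |N\cdot A_R|\le\Lambda\,\varepsilon_{\Lambda R}(x_0).\tag{9.2}$$

**Step 3: summing over scales.** Here it matters that $N=n(x_0)$ and $P$ do not depend on $R$. Put $R_k=2^{-k}R_*$. As $\omega$ is nondecreasing, $\omega(\Lambda R_j)\log2\le\int_{\Lambda R_j}^{2\Lambda R_j}\omega(\rho)\frac{d\rho}\rho$, and these intervals do not overlap. By (8.1), $\varepsilon_{\Lambda R_j}^2$ is at most $C$ times the integral of $|Dn|^2$ over $B_{2\Lambda R_j}(x_0)\setminus B_{\Lambda R_j}(x_0)$ plus $CR_j^2$, and these annuli are disjoint. Hence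
$$\sum_{j\ge k}\eta_{R_j}(x_0)\le C\int_0^{2\Lambda R_k}\omega(\rho)\frac{d\rho}\rho+C\int_{B_{2\Lambda R_k}(x_0)}|Dn|^2dx+CR_k^2\ \longrightarrow\ 0\qquad(k\to\infty),$$
uniformly in $x_0\in K'$. For $m\ge k$, (9.2) gives
$$|A_{R_k}(x_0)-A_{R_m}(x_0)|\le C\sum_{j\ge k}\eta_{R_j}(x_0)+C\bigl(\varepsilon_{\Lambda R_k}(x_0)+\varepsilon_{\Lambda R_m}(x_0)\bigr).$$
The sum comes from the tangential part, telescoped. The last bracket is the normal part, estimated at the two end scales only. The right side tends to $0$ as $k\to\infty$, uniformly in $m\ge k$ and $x_0\in K'$.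

**Step 4: the limit is $Dy$.** The continuous functions $A_{R_k}$ converge uniformly on $K'$ to a continuous function $G$. Since $E_R\subset B_{\Lambda R}(x_0)$ and $|E_R|\ge c|B_{\Lambda R}|$, Lebesgue's differentiation theorem gives $G=Dy$ a.e. on $K'$. So in the interior of $K'$ the Lipschitz function $y$ has the continuous weak gradient $G$. Mollifications of $y$ converge to $y$ locally uniformly there, together with their gradients, which converge to $G$. Hence $y$ is $C^1$ in the interior of $K'$. As $K'$ is arbitrary, $y\in C^1(\Omega)$. This proves Theorem B(b), and with Lemma 1(b) it proves Theorem A. $\blacksquare$
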